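\title{Ideals generated by quadrics with exponentially large projective dimension}

\begin{abstract}
Let $I$ be an ideal of height $h$ generated by $n$ quadrics in a polynomial ring $R$ over a field. We show that the inequality $\operatorname{pd}(R/I)\le h(n-h+1)$, which holds for $h\le 2$ and for $n=h$, is false in general. Over every field it fails for an explicit ideal with $n=9$ and $h=8$, and it fails for all pairs with $n>h\ge 2(n-h)+6$. Moreover, no polynomial in $n$ bounds the projective dimension, even when $n=h+1$: the largest projective dimension of an ideal generated by $n$ quadrics grows exponentially in $n$. The lower bounds come from socle elements in a localization of $R$ in which quadrics can encode equations of higher degree.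
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $K$ be a field, let $R=K[X_1,\dots,X_N]$, and let $I\subset R$ be an ideal generated by $n$ \emph{quadrics}, that is, homogeneous polynomials of degree $2$. The projective dimension $\operatorname{pd}(R/I)$ is the length of the minimal graded free resolution of $R/I$. Hilbert's syzygy theorem gives $\operatorname{pd}(R/I)\le N$. We are interested in bounds that do not involve $N$, only the number $n$ of generators and the height $h=\operatorname{ht}I$, which is the least height of a prime containing $I$. By Krull's height theorem $h\le n$, and the difference $c=n-h$ measures how far $I$ is from a complete intersection. The following question is posed in \cite{slides}.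

\begin{quote}
\emph{If $I$ is generated by $n$ quadrics and has height $h$, is $\operatorname{pd}(R/I)\le h(n-h+1)$?}
\end{quote}

The simplest cases support this. If $n=h$, the generators form a regular sequence and the Koszul complex gives $\operatorname{pd}(R/I)=h$. If $h=1$, discard redundant generators so that the quadrics are linearly independent. They have a common irreducible factor, because height one primes of $R$ are principal. For $n=1$ there is nothing to prove. For $n\ge2$ the factor must be a linear form $\ell$, so $I=\ell\cdot(\ell_1,\dots,\ell_n)$ with independent linear forms $\ell_i$. Then $I\cong(\ell_1,\dots,\ell_n)$ as a module, and $\operatorname{pd}(R/I)=n$. For $h=2$ the bound reads $2n-2$; this is a theorem of Huneke, Mantero, McCullough and Seceleanu, who also show that it is tight. For three quadrics, $\operatorname{pd}(R/I)\le4$ (Eisenbud and Huneke), and $4$ is the maximum of $h(4-h)$. For four quadrics it is known that $\operatorname{pd}(R/I)\le9$, while the maximum of $h(5-h)$ is $6$.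

The shape $h(c+1)$ of the bound also has a simple source. Example~\ref{ex:basic} gives, for all $h\ge1$ and $c\ge0$, an ideal with projective dimension exactly $h(c+1)$: it consists of $h$ squares $x_j^2$ and $c$ quadrics $\sum_j b_jx_j$, each of which adds $h$ to the projective dimension. The question asks whether an extra quadric can ever be worth more than $h$. A positive answer would make the largest projective dimension of $n$ quadrics equal to $\max_h h(n-h+1)=\lfloor (n+1)^2/4\rfloor$.

The answer is negative. Throughout, $K$ is an arbitrary field.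

\begin{theorem}\label{thm:A}
Let $1\le t<m$ and $c\ge1$ be integers, and put $h=m+t$, $n=h+c$. There is an ideal $I$ generated by $n$ quadrics in a polynomial ring $R$ over $K$ with $\operatorname{ht}I=h$ and
\[
\operatorname{pd}(R/I)\ \ge\ h+tm-\frac{t(t+1)}2+(c-1)m .
\]
For $t=2$ the right side exceeds $h(n-h+1)=h(c+1)$ exactly when $m\ge2c+4$. Hence the inequality $\operatorname{pd}(R/I)\le h(n-h+1)$ fails for all $(n,h)$ with $n>h\ge2(n-h)+6$; in particular it fails for $n=h+1$ and every $h\ge8$.
\end{theorem}

The first pair in this range is $(n,h)=(9,8)$, given by $m=6$, $t=2$, $c=1$. The ideal lives in $19$ variables and is generated by the nine quadrics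
\begin{equation}\label{eq:nine}
x_1^2,\dots,x_6^2,\qquad y_1z_1-\sum_{j=2}^6a_{1j}x_j,\qquad y_2z_2-\sum_{j=3}^6a_{2j}x_j,\qquad x_1y_1+x_2y_2 .
\end{equation}
It has height $8$ and $\operatorname{pd}(R/I)\ge17$, while $h(n-h+1)=16$.

A recursive version of the construction shows that no polynomial bound can replace $h(n-h+1)$.

\begin{theorem}\label{thm:B}
Let $h\ge31$, $c\ge1$ and $k=\lfloor(h-6)/25\rfloor$. There is an ideal $I$ generated by $n=h+c$ quadrics in a polynomial ring $R$ over $K$ with $\operatorname{ht}I=h$ and
\[
\operatorname{pd}(R/I)\ \ge\ h+6k+9(3^k-1)+6k(c-1).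
\]
\end{theorem}

\begin{corollary}\label{cor:main}
\begin{enumerate}
\item For each fixed $c=n-h\ge1$, no bound on $\operatorname{pd}(R/I)$ that is polynomial in $n$ (equivalently, in $h$) holds. The inequality $\operatorname{pd}(R/I)\le h(n-h+1)$ fails whenever $h\ge31$ and $1\le c<\bigl(6k+9(3^k-1)\bigr)/h$, where $k=\lfloor(h-6)/25\rfloor$.
\item Let $p(n)$ be the maximum of $\operatorname{pd}(R/I)$ over all ideals $I$ generated by $n$ quadrics in polynomial rings over $K$. Then $p(n)>3^{(n-31)/25}$ for $n\ge32$, and $p(n)\le2^{n+1}(n-2)+4$ for $n\ge2$. Thus $\log p(n)=\Theta(n)$.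
\end{enumerate}
\end{corollary}

The upper bound in part (2) is a theorem of Ananyan and Hochster \cite{AH}; it is used nowhere else. We do not determine all pairs $(n,h)$ for which the inequality holds.

\section{Socle elements, heights and separated families}\label{sec:tools}

Every example in this paper needs a lower bound for a projective dimension and an exact value for a height. This section supplies one criterion for each, and a device for checking the first criterion.

\subsection*{Projective dimension}
Let $(A,\mathfrak m)$ be a regular local ring of dimension $d$ and $M\ne0$ a finitely generated $A$-module. The Auslander--Buchsbaum formula says that $\operatorname{pd}_AM+\operatorname{depth}M=d$. The depth of $M$ is $0$ exactly when some nonzero element of $M$ is annihilated by $\mathfrak m$; such an element is called a \emph{socle element}. So a socle element forces $\operatorname{pd}_AM=d$. Projective dimension does not increase under localization, because a localized free resolution is a free resolution. We may therefore look for a socle element after inverting some of the variables,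 at the price of not counting them.

\begin{lemma}\label{lem:socle}
Split the variables of $R$ into disjoint sets $V$ and $Z$. Let $F=K(Z)$ be the field of rational functions in $Z$ and $A=F[V]$. Let $I\subset R$ be an ideal, and suppose that $s\in A$ satisfies $s\notin IA$ and $vs\in IA$ for all $v\in V$. Then $\operatorname{pd}_R(R/I)\ge|V|$.
\end{lemma}

\begin{proof}
Let $\mathfrak m=(V)$, a maximal ideal of $A$. The ideal $(IA:s)$ is proper and contains $\mathfrak m$, so it equals $\mathfrak m$, and multiplication by $s$ embeds $A/\mathfrak m$ in $A/IA$. Localizing at $\mathfrak m$ preserves the embedding, so $A_{\mathfrak m}/IA_{\mathfrak m}$ has depth $0$. The ring $A_{\mathfrak m}$ is a localization of $R$, and it is regular local of dimension $|V|$. Hence $\operatorname{pd}_R(R/I)\ge\operatorname{pd}_{A_{\mathfrak m}}(A_{\mathfrak m}/IA_{\mathfrak m})=|V|$.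
\end{proof}

\subsection*{Height}
All our ideals consist of a complete intersection together with $c$ further generators in its radical.

\begin{lemma}\label{lem:height}
Let $g_1,\dots,g_h\in R$ be forms of positive degree whose leading monomials, for some monomial order, are pairwise coprime. Let $J=(g_1,\dots,g_h)$ and $J\subset I\subset\sqrt J$. Then $\operatorname{ht}I=h$.
\end{lemma}

\begin{proof}
The ideals $I$ and $J$ lie in the same primes, so $\operatorname{ht}I=\operatorname{ht}J$, and $\operatorname{ht}J\le h$ by Krull's height theorem. The rings $R/J$ and $R/\operatorname{in}(J)$, where $\operatorname{in}(J)$ is the ideal of leading monomials, have the same Hilbert function and hence the same dimension. Since height equals $N$ minus the dimension of the quotient, $\operatorname{ht}J=\operatorname{ht}\operatorname{in}(J)$. A prime containing $\operatorname{in}(J)$ contains a variable from the leading monomial of each $g_i$. By coprimality these are $h$ different variables, so the prime has height at least $h$.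
\end{proof}

\subsection*{Separated families}
To make Lemma~\ref{lem:socle} effective, few generators must force many variables to annihilate $s$. A single equation $\sum_\alpha c_\alpha M_\alpha=0$ does this for all its coefficients $c_\alpha$ at once if the terms can be isolated by multiplication. Below, $\delta_{\alpha\beta}$ is $1$ if $\alpha=\beta$ and $0$ otherwise.

Let $B$ be a commutative ring, $\mathfrak q\subset B$ an ideal and $s\in B$. A finite family $(M_\alpha)$ of elements of $B$ is \emph{$s$-separated modulo $\mathfrak q$} if there are elements $U_\alpha\in B$ with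
\[
U_\alpha M_\beta\equiv\delta_{\alpha\beta}\,s\pmod{\mathfrak q}\qquad\text{for all }\alpha,\beta .
\]
The property passes to subfamilies and persists when $\mathfrak q$ is enlarged.

\begin{lemma}\label{lem:sep}
\begin{enumerate}
\item If $(M_\alpha)$ is $s$-separated modulo $\mathfrak q$ and $\sum_\alpha c_\alpha M_\alpha\in\mathfrak q$ with $c_\alpha\in B$, then $c_\alpha s\in\mathfrak q$ for every $\alpha$.
\item Let $B$ be a polynomial ring, let $x_1,\dots,x_m$ be some of its variables, and let $0\le d\le m$. The squarefree monomials of degree $d$ in $x_1,\dots,x_m$ are $(x_1\cdots x_m)$-separated modulo $(x_1^2,\dots,x_m^2)$.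
\end{enumerate}
\end{lemma}

\begin{proof}
For (1), multiply the sum by $U_\alpha$; the product is congruent to $c_\alpha s$. For (2), let $s=x_1\cdots x_m$ and attach $U=s/M$ to the monomial $M$. Then $UM=s$. A different squarefree monomial $M'$ of the same degree contains a variable $x_j$ that does not divide $M$. Then $x_j$ divides $U$, so $x_j^2$ divides $UM'$.
\end{proof}

\begin{example}\label{ex:basic}
Let $h\ge1$, $c\ge0$, and let $R$ have the variables $x_j$ and $b_{lj}$ for $1\le j\le h$, $1\le l\le c$. Let
\[
I=\Bigl(x_1^2,\dots,x_h^2,\ \sum_jb_{1j}x_j,\ \dots,\ \sum_jb_{cj}x_j\Bigr),\qquad s=x_1\cdots x_h .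
\]
This ideal has $n=h+c$ generators and radical $(x_1,\dots,x_h)$, so its height is $h$. We have $x_js\in I$, and $b_{lj}s\in I$ by Lemma~\ref{lem:sep} with $d=1$. Also $s\notin I$, because $I$ lies in the monomial ideal generated by the $x_j^2$ and the $b_{lj}$, none of which divides $s$. Lemma~\ref{lem:socle} with $Z=\emptyset$ and the syzygy theorem show that $\operatorname{pd}(R/I)$ is the number of variables, which is $h+ch=h(n-h+1)$.
\end{example}

\section{Gates and the first counterexamples}\label{sec:gates}

In Example~\ref{ex:basic} an extra quadric is worth $h$ because the separated family $x_1,\dots,x_h$ has $h$ members. The family of products $x_ix_j$ is larger. The argument of Example~\ref{ex:basic}, with $d=2$, shows that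
\begin{equation}\label{eq:cubic}
\Bigl(x_1^2,\dots,x_m^2,\ \sum_{i<j}a_{ij}x_ix_j\Bigr)\subset K[x,a]
\end{equation}
has height $m$ and that its quotient ring has projective dimension $m+\binom m2$. But the last generator is a cubic. To lower its degree, write it as $\sum_ix_iy_i$ with $y_i=\sum_{j>i}a_{ij}x_j$ and treat $y_i$ as a new variable. The defining relation $y_i-\sum_{j>i} a_{ij}x_j$ is not homogeneous. We homogenize it with a new variable $z_i$, and undo this in the localization where $z_i$ is a unit.

\begin{example}\label{ex:three}
Take $m=3$ and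
\[
I=\bigl(x_1^2,\ x_2^2,\ x_3^2,\ y_1z_1-a_{12}x_2-a_{13}x_3,\ y_2z_2-a_{23}x_3,\ x_1y_1+x_2y_2\bigr).
\]
Invert $z_1$ and $z_2$ and work modulo $I$. Then $y_1\equiv z_1^{-1}(a_{12}x_2+a_{13}x_3)$ and $y_2\equiv z_2^{-1}a_{23}x_3$, and the last generator becomes
\[
z_1^{-1}a_{12}x_1x_2+z_1^{-1}a_{13}x_1x_3+z_2^{-1}a_{23}x_2x_3\equiv0,
\]
which is the cubic in \eqref{eq:cubic} up to units. Let $s=x_1x_2x_3$. Multiplying by $x_3$ kills the second and third terms and leaves $z_1^{-1}a_{12}s\equiv0$. Multiplying by $x_2$ leaves $z_1^{-1}a_{13}s\equiv0$, and multiplying by $x_1$ leaves $z_2^{-1}a_{23}s\equiv0$. Each $x_j$ annihilates $s$, hence so does each $y_i$. Finally $s\not\equiv0$, since $I$ lies in the monomial ideal generated by the $x_j^2$, $a_{ij}$ and $y_i$. So $\operatorname{pd}(R/I)\ge8$, the number of variables $x,a,y$. Here $n=6$ and $h=5$, and $8$ falls short of $h(n-h+1)=10$: the two new quadrics raise the height by $2$, and three variables $a_{ij}$ do not pay for this. For larger $m$ the same two quadrics carry $2m-3$ variables $a_{ij}$.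
\end{example}

We call a polynomial $uz-q$ a \emph{gate} with \emph{output} $u$ if $u$ and $z$ are variables that do not occur in $q$ and $z$ is one of the variables to be inverted. Later gates may use the outputs of earlier ones. The next lemma eliminates all outputs and records that they still count toward the lower bound.

\begin{lemma}\label{lem:gates}
Split the variables of $R$ into disjoint sets $V'$, $\{u_1,\dots,u_r\}$ and $Z$, and let $F=K(Z)$, $A'=F[V']$ and $A=A'[u_1,\dots,u_r]$. Let $I=(\gamma_1,\dots,\gamma_r,e_1,\dots,e_\nu)\subset R$, where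
\[
\gamma_j=u_jz_j-q_j,\qquad z_j\in Z,
\]
and $q_j$ is a polynomial without constant term in $V'\cup\{u_1,\dots,u_{j-1}\}$. Define the $A'$-algebra map $\varphi\colon A\to A'$ recursively by $\varphi(u_j)=z_j^{-1}\varphi(q_j)$, and let $\bar I=(\varphi(e_1),\dots,\varphi(e_\nu))\subset A'$. If $s\in A'$ satisfies $s\notin\bar I$ and $vs\in\bar I$ for all $v\in V'$, then $\operatorname{pd}(R/I)\ge|V'|+r$.
\end{lemma}

\begin{proof}
Let $\Gamma=(\gamma_1,\dots,\gamma_r)A$. By construction $\varphi(\gamma_j)=0$. By induction on $j$ we have $u_j\equiv z_j^{-1}q_j\equiv z_j^{-1}\varphi(q_j)=\varphi(u_j)$ modulo $\Gamma$, so every $a\in A$ is congruent to $\varphi(a)$ modulo $\Gamma$. Therefore $\ker\varphi=\Gamma$, and $\varphi$ induces an isomorphism $A/IA\cong A'/\bar I$. Since the $q_j$ have no constant term, induction on $j$ also gives $\varphi(u_j)\in(V')$. So under the isomorphism the class of $s$ is nonzero and is annihilated by $V'$ and by every $u_j$. Apply Lemma~\ref{lem:socle} with $V=V'\cup\{u_1,\dots,u_r\}$.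
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
We keep the first $t$ rows of the cubic in \eqref{eq:cubic}, encode them by $t$ gates and one quadric $f_1$, and spend the other $c-1$ generators as in Example~\ref{ex:basic}. Let $R$ be the polynomial ring over $K$ in the variables
\[
x_j\ (1\le j\le m),\qquad a_{ij}\ (1\le i\le t,\ i<j\le m),\qquad b_{lj}\ (2\le l\le c,\ 1\le j\le m),\qquad y_i,\,z_i\ (1\le i\le t).
\]
The number of $a_{ij}$ is $\sum_{i=1}^t(m-i)=tm-t(t+1)/2$. Put
\[
g_i=y_iz_i-\sum_{j>i}a_{ij}x_j,\qquad f_1=\sum_{i=1}^tx_iy_i,\qquad f_l=\sum_{j=1}^mb_{lj}x_j\quad(2\le l\le c),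
\]
and let $J=(x_1^2,\dots,x_m^2,g_1,\dots,g_t)$ and $I=J+(f_1,\dots,f_c)$. Then $I$ is generated by $n=m+t+c$ quadrics.

\emph{Height.} In a lexicographic order with the $y_i$ largest, the generators of $J$ have the leading monomials $x_j^2$ and $y_iz_i$, which are pairwise coprime. Each $f_l$ lies in $(x_1,\dots,x_m)\subset\sqrt J$. Lemma~\ref{lem:height} gives $\operatorname{ht}I=m+t=h$.

\emph{Projective dimension.} Apply Lemma~\ref{lem:gates} to the gates $g_i$, with outputs $y_i$, with $Z=\{z_1,\dots,z_t\}$, and with $V'$ the set of the variables $x,a,b$. Then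
\[
\bar I=\Bigl(x_1^2,\dots,x_m^2,\ \sum_{i\le t,\ i<j}z_i^{-1}a_{ij}\,x_ix_j,\ f_2,\dots,f_c\Bigr).
\]
Let $s=x_1\cdots x_m$. Then $x_js\in\bar I$. Lemma~\ref{lem:sep} with $d=2$ gives $z_i^{-1}a_{ij}s\in\bar I$, so $a_{ij}s\in\bar I$, and with $d=1$ it gives $b_{lj}s\in\bar I$. The ideal $\bar I$ lies in the monomial ideal generated by the $x_j^2$, $a_{ij}$ and $b_{lj}$, which does not contain $s$. Hence
\[
\operatorname{pd}(R/I)\ge|V'|+t=m+\Bigl(tm-\frac{t(t+1)}2\Bigr)+(c-1)m+t,
\]
which is the stated bound.

\emph{Comparison with $h(c+1)$.} Subtracting $h(c+1)=(m+t)(c+1)$ from the lower bound leaves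
\begin{equation}\label{eq:excess}
(t-1)m-\frac{t(t+1)}2-ct .
\end{equation}
For $t=2$ this is $m-3-2c$, which is positive exactly when $m\ge2c+4$, that is, when $h=m+2\ge2c+6$. Given $(n,h)$ with $n>h\ge2(n-h)+6$, take $c=n-h$, $t=2$ and $m=h-2\ge6$.
\end{proof}

\begin{remark}\label{rem:A}
For $t=1$ the quantity \eqref{eq:excess} is $-1-c$, so the lower bound exceeds $h(c+1)$ only if there are at least two gates. When \eqref{eq:excess} is not positive, the argument does not decide whether the ideal satisfies the inequality: only a lower bound is proved, and $R$ has $t$ more variables than it counts. For $(m,t,c)=(5,2,1)$, for instance, the lower bound is $14=h(n-h+1)$ and $R$ has $16$ variables.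
\end{remark}

\section{A recursive ideal with one equation for each block}\label{sec:core}

In Theorem~\ref{thm:A} the variables $a_{ij}$ appear once, as coefficients, and there are at most $\binom m2$ of them, so for fixed $c$ the bound is at most quadratic in $h$. For exponential growth the new variables must themselves form a larger separated family, to be used in the next round, and the number of generators spent on a round must not depend on the size of the family. In this section we build such an ideal over an arbitrary field $F$, ignoring degrees. Section~\ref{sec:encode} encodes it by quadrics.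

\subsection*{Blocks}
A \emph{block} of length $L\ge2$ consists of a vector $D=(D_1,\dots,D_L)$ of variables and one more variable $\rho$, together with the ideal
\[
\mathfrak g=\bigl(D_pD_q-\delta_{pq}\rho\ :\ 1\le p,q\le L\bigr)\subset F[D,\rho].
\]
These are exactly the relations that make $D_1,\dots,D_L$ a $\rho$-separated family with $U_p=D_p$. A block generalizes the role of a variable $x$ with $x^2=0$, where the family $(x)$ has one member and $x$ is the socle element.

\begin{lemma}\label{lem:block}
Let $L\ge2$. Then $D_p\rho\in\mathfrak g$ for all $p$, $\rho^2\in\mathfrak g$, and $\rho\notin\mathfrak g$.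
\end{lemma}

\begin{proof}
Given $p$, choose $q\ne p$. Then
\[
D_p\rho=D_p(\rho-D_q^2)+D_q(D_pD_q)\in\mathfrak g,\qquad \rho^2=\rho(\rho-D_1^2)+D_1(D_1\rho)\in\mathfrak g .
\]
Give each $D_p$ degree $1$ and $\rho$ degree $2$. Then $\mathfrak g$ is generated by forms of degree $2$, so $\rho\in\mathfrak g$ would mean $\rho=\sum_{p\le q}\lambda_{pq}(D_pD_q-\delta_{pq}\rho)$ with $\lambda_{pq}\in F$. The coefficient of $D_pD_q$ gives $\lambda_{pq}=0$ for all $p\le q$, a contradiction.
\end{proof}

The hypothesis $L\ge2$ is needed: for $L=1$ the quotient $F[D_1,\rho]/(D_1^2-\rho)$ is a polynomial ring, and $D_1\rho\ne0$ in it.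

The ideal $\mathfrak g$ has $L(L+1)/2$ generators, far too many. Suppose, however, that $C$ and $C'$ are vectors of length $L$ whose products $C_pC'_q$ form a $T$-separated family. With $C\cdot D=\sum_pC_pD_p$, consider the single polynomial
\begin{equation}\label{eq:E}
E=(C\cdot D)(C'\cdot D)-(C\cdot C')\rho=\sum_{p,q}C_pC'_q\,(D_pD_q-\delta_{pq}\rho).
\end{equation}
The second form shows that $E\in\mathfrak g$, and by Lemma~\ref{lem:sep}(1) that the equation $E=0$ imposes all relations of $\mathfrak g$ on multiples of $T$. The first form shows that $E$ is built from three dot products and $\rho$, whatever $L$ is.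

\begin{example}\label{ex:level1}
Let $C=(x_1,x_2,x_3)$, $C'=(x_4,x_5,x_6)$ and $T=x_1\cdots x_6$, and work modulo $x_1^2,\dots,x_6^2$ and
\[
E=(x_1D_1+x_2D_2+x_3D_3)(x_4D_1+x_5D_2+x_6D_3)-(x_1x_4+x_2x_5+x_3x_6)\rho .
\]
Multiplication by $x_2x_3x_4x_6$ kills every product $x_ix_j$ with $i\le3<j$ except $x_1x_5$, whose coefficient is $D_1D_2$; so $TD_1D_2\equiv0$. Multiplication by $x_2x_3x_5x_6$ keeps only $x_1x_4$ and gives $T(D_1^2-\rho)\equiv0$. The other pairs $(i,j)$ yield the remaining generators of $\mathfrak g$, and Lemma~\ref{lem:block} shows that $T\rho$ is annihilated by $D_1,D_2,D_3$ and $\rho$. Now take six such blocks over the same $C,C'$. Three of them together supply $9$ variables $D$, and so do the other three. These two vectors of length $9$ play the roles of $C$ and $C'$ in the next round, and six equations have tripled the length.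
\end{example}

\subsection*{The recursion}
Fix $k\ge1$. Let $S$ be the polynomial ring over $F$ in the following variables. At \emph{level} $0$ there are $x_1,\dots,x_6$, and we write $D_{0,i}=(x_i)$, a vector of length $1$. At level $\ell=1,\dots,k$ there are six blocks of length $3^\ell$, with variables $D_{\ell,i}=(D_{\ell,i,1},\dots,D_{\ell,i,3^\ell})$ and $\rho_{\ell,i}$ and ideals $\mathfrak g_{\ell,i}$, for $1\le i\le6$; we use the same symbol for the extension of $\mathfrak g_{\ell,i}$ to $S$. Concatenation gives vectors of length $3^{\ell+1}$,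
\[
C_\ell=(D_{\ell,1},D_{\ell,2},D_{\ell,3}),\qquad C'_\ell=(D_{\ell,4},D_{\ell,5},D_{\ell,6})\qquad(0\le\ell\le k).
\]
For $1\le\ell\le k$ let $E_{\ell,i}$ be the polynomial \eqref{eq:E} with $C=C_{\ell-1}$, $C'=C'_{\ell-1}$, $D=D_{\ell,i}$ and $\rho=\rho_{\ell,i}$. Define
\[
\mathfrak a_\ell=(x_1^2,\dots,x_6^2)+(E_{j,i}:1\le j\le\ell,\ 1\le i\le6),\qquad T_0=x_1\cdots x_6,\qquad T_\ell=T_{\ell-1}\prod_{i=1}^6\rho_{\ell,i},
\]
and $\mathfrak b=(x_1^2,\dots,x_6^2)+\sum_{\ell,i}\mathfrak g_{\ell,i}$.

\begin{proposition}\label{prop:core}
For $0\le\ell\le k$ the following hold.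
\begin{enumerate}
\item $vT_\ell\in\mathfrak a_\ell$ for every variable $v$ of level at most $\ell$.
\item The products $C_{\ell,p}C'_{\ell,q}$, for $1\le p,q\le3^{\ell+1}$, are $T_\ell$-separated modulo $\mathfrak a_\ell$.
\end{enumerate}
Moreover, $\mathfrak a_k\subset\mathfrak b$ and $T_k\notin\mathfrak b$.
\end{proposition}

\begin{proof}
We prove (1) and (2) together by induction on $\ell$. For $\ell=0$, we have $x_iT_0\in(x_i^2)$, and the products in (2) are the monomials $x_ix_j$ with $i\le3<j$, a subfamily of the family in Lemma~\ref{lem:sep}(2) with $d=2$.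

Let $1\le\ell\le k$ and assume both statements for $\ell-1$. To lighten notation, write $T=T_{\ell-1}$ and drop the index $\ell$ from $D_{\ell,i,a}$, $\rho_{\ell,i}$ and $\mathfrak g_{\ell,i}$. The products $C_{\ell-1,p}C'_{\ell-1,q}$ are $T$-separated modulo $\mathfrak a_{\ell-1}$, hence modulo $\mathfrak a_\ell$, and $E_{\ell,i}\in\mathfrak a_\ell$. Lemma~\ref{lem:sep}(1), applied to the second form of \eqref{eq:E}, gives
\begin{equation}\label{eq:Tg}
T\,\mathfrak g_i\subset\mathfrak a_\ell\qquad(1\le i\le6).
\end{equation}

(1) A variable of level less than $\ell$ multiplies $T$, and hence its multiple $T_\ell$, into $\mathfrak a_{\ell-1}\subset\mathfrak a_\ell$. If $v$ is $D_{i,a}$ or $\rho_i$, then $v\rho_i\in\mathfrak g_i$ by Lemma~\ref{lem:block}, which applies since $3^\ell\ge2$. As $vT_\ell$ is a multiple of $T\cdot v\rho_i$, it lies in $\mathfrak a_\ell$ by \eqref{eq:Tg}.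

(2) The products in question are $D_{i,a}D_{j,b}$ with $i\le3<j$ and $1\le a,b\le3^\ell$. To this product attach
\[
U=T\,D_{i,a}D_{j,b}\prod_{\nu\ne i,j}\rho_\nu ,
\]
and multiply $U$ by $D_{i',a'}D_{j',b'}$ with $i'\le3<j'$. If $i'\ne i$, then also $i'\ne j$, because $i'\le3<j$. So $\rho_{i'}$ divides $U$, the result is a multiple of $T\cdot\rho_{i'}D_{i',a'}\in T\mathfrak g_{i'}$, and it lies in $\mathfrak a_\ell$ by \eqref{eq:Tg}. If $j'\ne j$, then $j'\ne i$ as well, and the result is a multiple of $T\cdot\rho_{j'}D_{j',b'}\in T\mathfrak g_{j'}$. If $i'=i$ and $j'=j$, then \eqref{eq:Tg} allows us to replace $D_{i,a}D_{i,a'}$ by $\delta_{aa'}\rho_i$ and then $D_{j,b}D_{j,b'}$ by $\delta_{bb'}\rho_j$, and the result is congruent to $\delta_{aa'}\delta_{bb'}T\prod_\nu\rho_\nu=\delta_{aa'}\delta_{bb'}T_\ell$. This completes the induction.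

The inclusion $\mathfrak a_k\subset\mathfrak b$ holds because $E_{\ell,i}\in\mathfrak g_{\ell,i}$. The ideals $(x_i^2)$ and $\mathfrak g_{\ell,i}$ are generated in pairwise disjoint sets of variables, so $S/\mathfrak b$ is the tensor product over $F$ of the algebras $F[x_i]/(x_i^2)$ and $F[D_{\ell,i},\rho_{\ell,i}]/\mathfrak g_{\ell,i}$. The class of $T_k$ is the tensor product of the classes of the $x_i$ and the $\rho_{\ell,i}$. These are nonzero by Lemma~\ref{lem:block}, and a tensor product of nonzero vectors over a field is nonzero.
\end{proof}

Thus $T_k$ is a socle element for $\mathfrak a_k$, an ideal with $6+6k$ generators in a ring with more than $3^k$ variables.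

\section{Encoding by quadrics}\label{sec:encode}

Two things remain: to replace the $E_{\ell,i}$ by quadrics, and to control the height. Gates do the first. Each $E_{\ell,i}$ needs two gates for the dot products with $D_{\ell,i}$, one gate for $C_{\ell-1}\cdot C'_{\ell-1}$, which is shared by the six blocks of the level, and one gate whose output $y_{\ell,i}$ is $E_{\ell,i}$ up to a unit. For the height we want to use Lemma~\ref{lem:height} with only $c$ generators outside the complete intersection, and $c$ may be $1$. So the $6k$ equations $y_{\ell,i}=0$ must be imposed by one quadric in the radical. Separation does this once more: we add variables $\xi_{\ell,i}$ with $\xi_{\ell,i}^2=0$ and the quadric $\sum\xi_{\ell,i}y_{\ell,i}$. Further squares $\tau_j^2$ adjust the height to the prescribed value.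

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Since $h\ge31$, we have $k\ge1$. Let $e=h-6-25k\in\{0,\dots,24\}$. Let $\kappa=(\ell,i)$ range over $\{1,\dots,k\}\times\{1,\dots,6\}$, and let $R$ be the polynomial ring over $K$ in three sets of variables:
\begin{itemize}
\item $V'$: the variables $x_i$ and $D_{\ell,i,a}$ of Section~\ref{sec:core}, together with $\sigma_\kappa$, $\xi_\kappa$, $b_{l\kappa}$ ($2\le l\le c$) and $\tau_1,\dots,\tau_e$;
\item the outputs $\pi_\ell$, $w_\kappa$, $w'_\kappa$, $y_\kappa$;
\item $Z$: the variables $\zeta_\ell$, $z_\kappa$, $z'_\kappa$, $z''_\kappa$, one for each output.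
\end{itemize}
The variable $\sigma_\kappa$ will become a unit multiple of $\rho_\kappa$. Let $J$ be generated by the squares $x_i^2$, $\xi_\kappa^2$, $\tau_j^2$ and the gates
\[
\pi_\ell\zeta_\ell-C_{\ell-1}\cdot C'_{\ell-1},\qquad w_\kappa z_\kappa-C_{\ell-1}\cdot D_\kappa,\qquad w'_\kappa z'_\kappa-C'_{\ell-1}\cdot D_\kappa,\qquad y_\kappa z''_\kappa-(w_\kappa w'_\kappa-\pi_\ell\sigma_\kappa),
\]
where $\kappa=(\ell,i)$. Set
\[
I=J+(f_1,\dots,f_c),\qquad f_1=\sum_\kappa\xi_\kappa y_\kappa,\qquad f_l=\sum_\kappa b_{l\kappa}\xi_\kappa\quad(2\le l\le c).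
\]
There are $6+6k+e$ squares and $k+18k$ gates, so $J$ has $6+25k+e=h$ generators, and $I$ is generated by $n=h+c$ quadrics.

\emph{Height.} Take a lexicographic order with the $y_\kappa$ largest, then the $w_\kappa,w'_\kappa,\pi_\ell$, then all other variables. In the last gate only the first term involves a variable $y$, and in the other gates only the first term involves an output. So the leading monomials of the generators of $J$ are
\[
x_i^2,\quad\xi_\kappa^2,\quad\tau_j^2,\quad\pi_\ell\zeta_\ell,\quad w_\kappa z_\kappa,\quad w'_\kappa z'_\kappa,\quad y_\kappa z''_\kappa .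
\]
They are pairwise coprime because each gate has its own variable in $Z$. Each $f_l$ lies in the ideal generated by the $\xi_\kappa$, which is contained in $\sqrt J$. Lemma~\ref{lem:height} gives $\operatorname{ht}I=h$.

\emph{Elimination.} Apply Lemma~\ref{lem:gates} with $F=K(Z)$ and $A'=F[V']$, listing the outputs $y_\kappa$ last. For $\kappa=(\ell,i)$,
\[
\varphi(y_\kappa)=\frac1{z''_\kappa}\left(\frac{(C_{\ell-1}\cdot D_\kappa)(C'_{\ell-1}\cdot D_\kappa)}{z_\kappa z'_\kappa}-\frac{(C_{\ell-1}\cdot C'_{\ell-1})\,\sigma_\kappa}{\zeta_\ell}\right).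
\]
Put $\rho_\kappa=(z_\kappa z'_\kappa/\zeta_\ell)\,\sigma_\kappa$ and $\upsilon_\kappa=(z_\kappa z'_\kappa z''_\kappa)^{-1}\in F^\times$. Since $\rho_\kappa$ is a multiple of $\sigma_\kappa$ by a unit of $F$, we may use it as a variable in place of $\sigma_\kappa$. Then $A'=S[\xi,b,\tau]$ with $S=F[x,D,\rho]$ the ring of Section~\ref{sec:core}, and $\varphi(y_\kappa)=\upsilon_\kappa E_\kappa$. Therefore
\[
\bar I=\Bigl(x_i^2,\ \xi_\kappa^2,\ \tau_j^2,\ \sum_\kappa\upsilon_\kappa E_\kappa\,\xi_\kappa,\ \sum_\kappa b_{l\kappa}\,\xi_\kappa\ \ (2\le l\le c)\Bigr).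
\]

\emph{The socle element.} Let $\Xi=\prod_\kappa\xi_\kappa$ and $s=\Xi\,T_k\prod_j\tau_j$. The elements $\xi_\kappa s$ and $\tau_js$ are multiples of $\xi_\kappa^2$ and $\tau_j^2$. The family $(\xi_\kappa)$ is $\Xi$-separated modulo $\bar I$ by Lemma~\ref{lem:sep}(2), so Lemma~\ref{lem:sep}(1) gives $b_{l\kappa}\Xi\in\bar I$ and $E_\kappa\Xi\in\bar I$. The first inclusion gives $b_{l\kappa}s\in\bar I$. The second, together with $x_i^2\in\bar I$, gives $\Xi\,\mathfrak a_k\subset\bar I$, and Proposition~\ref{prop:core}(1) then yields $vs\in\bar I$ for every variable $v$ of $S$, hence also for $v=\sigma_\kappa$. So every element of $V'$ multiplies $s$ into $\bar I$.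

To see that $s\notin\bar I$, let $\mathfrak b'\subset A'$ be generated by $\mathfrak b$ and all $\xi_\kappa^2$, $\tau_j^2$, $b_{l\kappa}$. Then $\bar I\subset\mathfrak b'$, because $x_i^2$ and $E_\kappa$ lie in $\mathfrak b$. The ring $A'/\mathfrak b'$ is the tensor product over $F$ of $S/\mathfrak b$ and the algebras $F[\xi_\kappa]/(\xi_\kappa^2)$ and $F[\tau_j]/(\tau_j^2)$. The class of $s$ is the tensor product of the classes of $T_k$, $\xi_\kappa$ and $\tau_j$, which are nonzero by Proposition~\ref{prop:core}. Hence $s\notin\mathfrak b'$.

\emph{Counting.} By Lemma~\ref{lem:gates}, $\operatorname{pd}(R/I)$ is at least the number of variables outside $Z$: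
\begin{center}
\begin{tabular}{l|ccccccc}
variables & $x$ & $\xi$ & $\tau$ & $\pi,w,w',y$ & $D$ & $\sigma$ & $b$\\
\hline
number & $6$ & $6k$ & $e$ & $19k$ & $9(3^k-1)$ & $6k$ & $6k(c-1)$
\end{tabular}
\end{center}
Here $6\sum_{\ell=1}^k3^\ell=6\cdot\frac{3(3^k-1)}2=9(3^k-1)$. The first four columns add up to $6+25k+e=h$, and the total is $h+9(3^k-1)+6k+6k(c-1)$.
\end{proof}

\begin{remark}
If the two groups of three blocks are replaced by two groups of $\mu$ blocks, the length is multiplied by $\mu$ at each level, and a level costs $2\mu$ squares and $6\mu+1$ gates. Among integers $\mu\ge2$, the quantity $\mu^{1/(8\mu+1)}$ is largest at $\mu=3$: we have $3^{17}>2^{25}$, and the derivative of $\log\mu/(8\mu+1)$ has the sign of $8+1/\mu-8\log\mu$, which is negative for $\mu\ge3$. This explains the constants $3$, $6$ and $25$.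
\end{remark}

\begin{remark}
In the proofs of Theorems~\ref{thm:A} and~\ref{thm:B} the $n$ quadrics generate $I$ minimally. They are linearly independent, since each contains a monomial that occurs in no other: the leading monomial for a generator of $J$, and any monomial of $f_l$ for $1\le l\le c$.
\end{remark}

\begin{proof}[Proof of Corollary~\ref{cor:main}]
Let $h\ge31$ and $k=\lfloor(h-6)/25\rfloor$, so that $k\ge(h-30)/25$. Since $h>9$, the bound of Theorem~\ref{thm:B} exceeds $3^k\ge3^{(h-30)/25}$.

(1) For fixed $c$, the function $3^{(h-30)/25}$ outgrows every polynomial in $h=n-c$. If $ch<6k+9(3^k-1)$, then the bound of Theorem~\ref{thm:B} is at least $h+6k+9(3^k-1)>h+ch=h(n-h+1)$.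

(2) For $n\ge32$ take $c=1$ and $h=n-1\ge31$; then $p(n)>3^{(h-30)/25}=3^{(n-31)/25}$. The bound $2^{n+1}(n-2)+4$ is proved in \cite{AH} over algebraically closed fields. It follows over $K$ because projective dimension is unchanged by extending $K$ to an algebraic closure $\overline K$: tensoring the minimal graded free resolution of $R/I$ with $\overline K$ keeps it exact, since $\overline K$ is a free $K$-module, and keeps it minimal, since the matrix entries still have no constant terms. The two bounds place $\log p(n)$ between two positive multiples of $n$ for large $n$.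
\end{proof}

\begin{thebibliography}{9}

\bibitem{AH}
Ananyan and Hochster, \emph{Strength conditions, small subalgebras, and Stillman bounds in degree $\le4$}, Trans. AMS, 2020.

\bibitem{slides}
\emph{The projective dimension of height two ideals generated by quadrics},
\texttt{http://www.math.unl.edu/\allowbreak\textasciitilde{}aseceleanu2/\allowbreak research/\allowbreak Pd\%20quadrics\_nopause.pdf}.

\end{thebibliography}
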